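\title{Two disjoint shortest paths in deterministic linear time}

\begin{abstract}
Given a weighted graph and two pairs of terminals $(s_1,t_1)$ and $(s_2,t_2)$, the problem 2-DSP asks whether some shortest $s_1$--$t_1$ path is vertex-disjoint from some shortest $s_2$--$t_2$ path. We show that 2-DSP can be decided in deterministic linear time on weighted directed acyclic graphs and on undirected graphs with positive integer weights, and that on directed acyclic graphs the paths can be found within the same bound. The vertices available to both paths receive plane coordinates in which the first path moves right and up and the second moves right and down. After linear-time reductions, either a local obstruction shows that disjoint paths exist, or there is a signed crossing count $\Phi\le 1$, bilinear in the two paths, that vanishes on disjoint pairs and equals $1$ on all pairs exactly when no disjoint pair exists. One evaluation of $\Phi$ on two positive integral flows then decides the problem.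
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a directed or undirected graph with $n$ vertices, $m$ edges and positive integer edge weights. In the \emph{$k$-Disjoint Shortest Paths problem} one is given $G$ and pairs of vertices $(s_1,t_1),\dots,(s_k,t_k)$, and one has to decide whether there are pairwise vertex-disjoint paths $P_1,\dots,P_k$ such that each $P_i$ is a shortest path from $s_i$ to $t_i$ in $G$; in a directed graph the paths are directed. This paper is about the case $k=2$, called \emph{2-DSP}, on directed acyclic graphs (DAGs) and on undirected graphs. Running times refer to the word RAM.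

For a single pair $(s,t)$ the set of all shortest paths has a description of linear size: keep the edges $(x,y)$, oriented if $G$ is undirected, for which $\mathrm{dist}(s,x)+w(x,y)+\mathrm{dist}(y,t)=\mathrm{dist}(s,t)$. The result is an acyclic digraph whose $s$--$t$ paths are exactly the shortest paths, and on our two graph classes it can be computed in linear time. So 2-DSP asks for disjoint paths in two acyclic digraphs $G_1,G_2$ that share some of their vertices, and it is natural to ask whether this last step can also be done in the time needed to read the input. Two obvious search spaces are too large: the number of pairs of paths can be exponential, and the number of pairs of positions, one on each path, can be quadratic.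

Randomized algorithms are known that solve 2-DSP in time $O(m+n)$ on weighted DAGs and on weighted undirected graphs. They answer correctly with high probability, and they only detect whether a pair of paths exists. Open Problem 38 of \cite{thesis} asks whether 2-DSP can be solved in \emph{deterministic} linear time over weighted DAGs, and whether it can over undirected graphs. The answer is yes in both cases.

\begin{theorem}\label{thm:decide}
There are deterministic $O(m+n)$-time word-RAM algorithms that decide 2-DSP
\begin{itemize}
\item[(a)] on weighted DAGs (the sign of the integer weights is not used), and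
\item[(b)] on undirected graphs with positive integer weights.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:search}
On weighted DAGs, two disjoint shortest paths, if they exist, can also be found deterministically in $O(m+n)$ time.
\end{theorem}

We do not claim a linear-time search algorithm for undirected graphs.

\subsection*{Outline}
Section~\ref{sec:example} shows the method on a graph with eight vertices: a signed count of crossings, averaged over all pairs of paths by means of two flows. That example comes with a drawing, which tells at each vertex which of two edges is the lower one. The work of the proof is to find a substitute for the drawing. Section~\ref{sec:plane} turns both problems into one, on \emph{plane instances}, and shows that two paths can only meet inside one component of ``horizontal'' or one component of ``vertical'' edges. Section~\ref{sec:local} studies such a component locally. Section~\ref{sec:reduce} removes two kinds of degenerate vertices. Sections~\ref{sec:conflict} and~\ref{sec:sweep} show that, after this, the edges at each vertex of a negative instance can be ordered consistently from bottom to top by a linear-time sweep. Section~\ref{sec:form} defines the crossing count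 from these orders, Section~\ref{sec:algorithm} proves Theorem~\ref{thm:decide}, and Section~\ref{sec:search} proves Theorem~\ref{thm:search}.

\subsection*{Conventions and tools}
A digraph is \emph{simple} if it has no loops and no parallel edges. For a path $P$ and vertices $x,y$ that occur on it in this order, $P[x,y]$ is the subpath from $x$ to $y$; $P\cdot Q$ is concatenation; $P\cap Q$ is the set of common vertices. The symbol $x\rightsquigarrow y$ stands for a path from $x$ to $y$, which may be trivial, that is, a single vertex; accordingly every vertex counts as an ancestor and a descendant of itself. In an acyclic digraph every walk is a path, so every concatenation that we form inside one acyclic digraph is a path. A \emph{topological order} is a linear order of the vertices in which the tail of each edge precedes its head; it is computable in linear time.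

A machine word has at least $\log_2(m+n)$ bits, arithmetic on words takes constant time, and distances are assumed to fit in $O(1)$ words. We use three deterministic tools.
\begin{itemize}
\item \emph{Distances.} Single-source distances in an undirected graph with positive integer weights take $O(m+n)$ time by Thorup's algorithm. In a DAG they take $O(m+n)$ time for weights of any sign, by relaxing the edges in topological order.
\item \emph{Radix sort.} A list of $\ell$ tuples of bounded length with entries in $\{1,\dots,n\}$ can be sorted in time $O(\ell+n)$. We use it to remove duplicate edges and to intersect edge sets.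
\item \emph{Order maintenance.} The structure of Dietz and Sleator \cite{DS} maintains a list under the operations ``insert a new element right after a given one'' and ``which of two given elements comes first'' in $O(1)$ time per operation.
\end{itemize}

\section{The idea in a small example}\label{sec:example}

What can be computed about all pairs of paths at once, in linear time? Suppose that $\Phi(P_1,P_2)$ is a sum, over the common vertices $z$, of terms that each depend on one edge of $P_1$ and one edge of $P_2$ at $z$. Then $\Phi$ is bilinear in the edge indicator vectors of the two paths. The sum of $\Phi$ over all pairs, with weights of the form $\mu_1(P_1)\mu_2(P_2)$, is obtained by one evaluation on the flows $\sum\mu_1(P)\chi_P$ and $\sum\mu_2(P)\chi_P$. Such a $\Phi$ vanishes on disjoint pairs. An average over all pairs notices a single zero if all other values lie on one side: if $\Phi\le1$ always, and $\Phi=1$ for all pairs whenever no disjoint pair exists, then the average with positive weights is $1$ exactly when there is no disjoint pair.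

The number of common vertices is bilinear but unbounded. The number of common vertices minus the number of common edges is better: it counts the components of $P_1\cap P_2$, so it equals $1$ when the paths share one segment. But it exceeds $1$ when the paths part and meet again, and then a value $2$ can hide a value $0$ in the average. The remedy is to count with signs.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={circle,draw,inner sep=1.5pt,minimum size=16pt}]
\node (s1) at (0,-1.5) {$s_1$}; \node (s2) at (0,1.5) {$s_2$};
\node (b) at (1.5,0) {$b$}; \node (p) at (3,0.8) {$p$}; \node (q) at (3,-0.8) {$q$};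
\node (a) at (4.5,0) {$a$}; \node (t1) at (6,1.5) {$t_1$}; \node (t2) at (6,-1.5) {$t_2$};
\draw[->,very thick] (b)--(p); \draw[->,very thick] (b)--(q);
\draw[->,very thick] (p)--(a); \draw[->,very thick] (q)--(a);
\draw[->] (s1)--(b); \draw[->] (s1)--(q); \draw[->] (p)--(t1); \draw[->] (a)--(t1);
\draw[->,dashed] (s2)--(b); \draw[->,dashed] (s2)--(p);
\draw[->,dashed] (q)--(t2); \draw[->,dashed] (a)--(t2);
\draw[->,dotted,thick] (s1)--(p);
\end{tikzpicture}
\caption{A DAG in which every directed path is a shortest path. Thick edges can be used by both paths, thin edges only by the $s_1$--$t_1$ path, dashed edges only by the $s_2$--$t_2$ path. Without the dotted edge every $s_1$--$t_1$ path meets every $s_2$--$t_2$ path; with it, $s_1pt_1$ and $s_2bqt_2$ are disjoint.}\label{fig:diamond}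
\end{figure}

Consider the DAG of Figure~\ref{fig:diamond}, first without the dotted edge. Give $s_1,s_2$ level $0$, $b$ level $1$, $p,q$ level $2$, $a$ level $3$ and $t_1,t_2$ level $4$, and let the weight of an edge be the difference of the levels of its ends, so that every directed path is a shortest path. Listed by their inner vertices, the candidates are
\[
P_1\in\{bpa,\ bp,\ bqa,\ qa\},\qquad P_2\in\{bqa,\ bq,\ bpa,\ pa\},
\]
and every candidate for $P_1$ meets every candidate for $P_2$. At a common vertex $z$ let $\sigma_z\in\{-1,0,1\}$ record whether $P_1$ enters $z$ below $P_2$, along the same edge, or above $P_2$ in the drawing, let $\tau_z$ record the same for the edges leaving $z$, and put $\Phi(P_1,P_2)=\sum_{z\in P_1\cap P_2}\frac12(\tau_z-\sigma_z)$. For $P_1=bpa$ and $P_2=bqa$ we get $\sigma_b=-1$, $\tau_b=1$, $\sigma_a=1$, $\tau_a=1$, so $\Phi=1+0$, whereas the intersection has two components. In general, between two consecutive common vertices the paths do not meet, so the path that leaves above arrives above. Hence $\tau$ at one common vertex equals $\sigma$ at the next, the sum telescopes, and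
\[
\Phi(P_1,P_2)=\tfrac12(\tau_{\mathrm{last}}-\sigma_{\mathrm{first}})\le1 .
\]
Moreover, $P_1$ reaches the first common vertex from below: at $b$, $p$ or $q$ one of the two entering edges comes from $s_1$ (the lowest edge) or from $s_2$ (the highest edge), and if $a$ is the first common vertex, the lists show that $P_1$ comes from $q$ and $P_2$ from $p$. In the same way $P_1$ leaves the last common vertex above $P_2$. So $\Phi=1$ for all $16$ pairs.

We can confirm this without looking at a single pair. Let $f$ be the sum of the four candidates for $P_1$ and $g$ the sum of the four candidates for $P_2$:
\[
\begin{array}{c|cccccccc}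
 f & s_1b:3 & s_1q:1 & bp:2 & bq:1 & pa:1 & qa:2 & pt_1:1 & at_1:3\\
 g & s_2b:3 & s_2p:1 & bp:1 & bq:2 & pa:2 & qa:1 & qt_2:1 & at_2:3
\end{array}
\]
At each vertex we sum $\sigma_z(e,e')f(e)g(e')$ over pairs of entering edges and $\tau_z(e,e')f(e)g(e')$ over pairs of leaving edges:
\[
\begin{array}{c|cccc}
 z & b & p & q & a\\ \hline
 \sum\sigma fg & -3\cdot3 & -2\cdot1 & -1\cdot2 & 1\cdot1-2\cdot2\\
 \sum\tau fg & 2\cdot2-1\cdot1 & 1\cdot2 & 2\cdot1 & 3\cdot3\\
 \frac12(\sum\tau fg-\sum\sigma fg) & 6 & 2 & 2 & 6
\end{array}
\]
The total is $16=4\cdot4$. Since $\Phi\le1$, this forces $\Phi=1$ on every pair, so no pair is disjoint.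

Now add the dotted edge $(s_1,p)$ of weight $2$. There are two new candidates for $P_1$, namely $p$ and $pa$. Each has $\Phi=1$ against $bpa$ and $pa$, and $\Phi=0$ against $bq$ and $bqa$. The total is $20<6\cdot4$, and the deficit reveals a disjoint pair. One of the four zeros comes from the intersecting pair $pa$, $bqa$, in which $P_1$ enters $a$ from above. The vertices $q$ and $p$ that precede $a$ can now be reached disjointly from $s_1,s_2$ in both assignments. Such \emph{conflicts} are the obstruction to a consistent choice of ``below'' and ``above,'' and we will see that, apart from degenerate cases that can be removed, a conflict produces a disjoint pair.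

\section{Plane instances}\label{sec:plane}

Let $d_i(x)$ be the distance from $s_i$ to $x$. Along a shortest $s_1$--$t_1$ path, $d_1$ grows by the full weight of each edge while $d_2$ grows by at most that weight, so $v=d_1-d_2$ never decreases; along a shortest $s_2$--$t_2$ path it never increases. In an undirected graph $d_2$ also drops by at most the weight of the edge, so $u=d_1+d_2$ never decreases along either path; in a DAG a topological index can play the role of $u$. The cases of equality are rigid: a segment on which $v$ is constant is available to both paths in the same direction, and a segment on which $u$ is constant is available to both paths in opposite directions. The following definition keeps these properties and forgets the weights. It is phrased in terms of minimal segments, because the reductions of Section~\ref{sec:reduce} change only a few of those.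

\begin{definition}\label{def:plane}
A \emph{plane instance} consists of simple acyclic digraphs $G_1=(V_1,E_1)$ and $G_2=(V_2,E_2)$, terminals $s_i\ne t_i$ in $V_i\setminus V_{3-i}$ such that every vertex and every edge of $G_i$ lies on an $s_i$--$t_i$ path of $G_i$, and a map $\pi=(u,v)\colon C\to\mathbb Z^2$ on the set $C=V_1\cap V_2$ of \emph{common vertices}, subject to condition (L) below. Put
\[
H^+=E_1\cap E_2,\qquad H^-=\{(x,y)\in E_1:(y,x)\in E_2\}.
\]
The edges in $H^+$ are \emph{horizontal}; the edges of $G_1$ in $H^-$ and their reverses in $G_2$ are \emph{vertical}. A path is horizontal (vertical) if all its edges are. A \emph{link} of $G_i$ is a path of $G_i$ with at least one edge, both ends in $C$ and no inner vertex in $C$. For a path from $w\in C$ to $w'\in C$ write $(\Delta u,\Delta v)=\pi(w')-\pi(w)$; its \emph{sign pattern} is the pair of signs of $\Delta u$ and $\Delta v$.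
\begin{itemize}
\item[(L)] Every link of $G_1$ has sign pattern $(+,0)$, $(0,+)$ or $(+,+)$. Every link of $G_2$ has sign pattern $(+,0)$, $(0,-)$ or $(+,-)$. A link with $\Delta v=0$ is a single horizontal edge, and a link with $\Delta u=0$ is a single vertical edge.
\end{itemize}
A \emph{solution} is a pair of vertex-disjoint paths $P_1,P_2$, where $P_i$ is an $s_i$--$t_i$ path of $G_i$. The instance is YES if it has a solution and NO otherwise.
\end{definition}

Horizontal and vertical edges have both ends in $C$, and no edge is both, since $G_1$ and $G_2$ are acyclic. The vertex $s_i$ is the only source and $t_i$ the only sink of $G_i$. The map $\pi$ need not be injective.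

\begin{proposition}\label{prop:reduction}
In $O(m+n)$ time, an input of Theorem~\ref{thm:decide} is either decided or turned into the digraphs and terminals of a plane instance of size $O(m+n)$ whose solutions are the solutions of the input. If $G$ is a DAG, then $H^-=\emptyset$ and $u$ is the index in a topological order of $G$, so $u$ is injective.
\end{proposition}

\begin{proof}
Remove loops and keep a lightest edge among parallel ones. If $\{s_1,t_1\}\cap\{s_2,t_2\}\neq\emptyset$, or if some $D_i=\mathrm{dist}(s_i,t_i)$ is infinite, answer NO. Let $d_i(x)=\mathrm{dist}(s_i,x)$, and let $G_i^0$ be the digraph of all edges $(x,y)$, in either orientation if $G$ is undirected, with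
\begin{equation}\label{eq:tight}
d_i(x)+w(x,y)+\mathrm{dist}(y,t_i)=D_i .
\end{equation}
Since $d_i(y)\le d_i(x)+w(x,y)$ and $d_i(y)+\mathrm{dist}(y,t_i)\ge D_i$, such an edge has $d_i(y)=d_i(x)+w(x,y)$. Hence every path of $G_i^0$ from $x$ to $y$ has length $d_i(y)-d_i(x)$, and $G_i^0$ is acyclic: as a subgraph of $G$ in the DAG case, and because $d_i$ strictly increases along edges in the undirected case. By the triangle inequality the left side of \eqref{eq:tight} is always at least $D_i$, so every edge of an $s_i$--$t_i$ walk of length $D_i$ lies in $G_i^0$. Thus the $s_i$--$t_i$ paths of $G_i^0$ are the shortest $s_i$--$t_i$ paths of $G$.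

If $s_1=t_1$, then $P_1$ is the trivial path, and we test whether $t_2$ is reachable from $s_2$ in $G^0_2-s_1$; the case $s_2=t_2$ is the same with the indices exchanged. Otherwise delete from $G_i^0$ the terminals of the other pair, which $P_i$ has to avoid anyway, and keep only the vertices that are reachable from $s_i$ and reach $t_i$. This is $G_i$; if it is empty, answer NO. On $C=V_1\cap V_2$ put $v=d_1-d_2$, and $u=d_1+d_2$ if $G$ is undirected, $u=$ index in a topological order of $G$ if $G$ is a DAG. Exchanging the indices $1,2$ fixes $u$, negates $v$ and turns the part of (L) on $G_1$ into the part on $G_2$, so it suffices to treat $G_1$.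

We first note: \emph{if $Q$ is a walk in $G$ of length $\ell$ from $w\in C$ to $w'\in C$ that avoids $s_1,t_1$, and $d_2(w')=d_2(w)+\ell$, then $Q\subseteq G_2$.} Indeed, extend $Q$ by an $s_2$--$w$ path and a $w'$--$t_2$ path of $G_2$. The resulting walk has length $d_2(w)+\ell+(D_2-d_2(w'))=D_2$, so it lies in $G_2^0$; it avoids $s_1$ and $t_1$, so it lies in $G_2$.

Let $Q$ be a link of $G_1$ of length $\ell$ from $w$ to $w'$. It avoids $s_1$ and $t_1$, which are a source and a sink of $G_1$ and are not in $C$. We have $\Delta d_1=\ell$ and $\Delta d_2\le\ell$, so $\Delta v=\ell-\Delta d_2\ge0$. If $\Delta v=0$, the note shows $Q\subseteq G_2$, so $Q$ is horizontal. In the DAG case $\Delta u>0$. In the undirected case $\Delta d_2\ge-\ell$, so $\Delta u=\ell+\Delta d_2\ge0$, and $\Delta u+\Delta v=2\ell>0$. If $\Delta u=0$, then $d_2(w)=d_2(w')+\ell$, and the note applied to the reverse of $Q$ shows that this reverse lies in $G_2$, so $Q$ is vertical. A horizontal or vertical link is a single edge, because all its vertices lie in $C$. This is (L). In a DAG no edge occurs in both orientations, so $H^-=\emptyset$.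
\end{proof}

Positivity of the weights was used only in the undirected case, for the acyclicity of $G_i^0$ and for $\Delta u+\Delta v>0$. The algorithm of Theorem~\ref{thm:decide} never looks at $\pi$; the coordinates serve in the proofs.

\begin{lemma}[Monotonicity]\label{lem:mono}
In a plane instance the following hold.
\begin{itemize}
\item[(M1)] A path of $G_1$ between distinct vertices of $C$ has $\Delta u\ge0$ and $\Delta v\ge0$; a path of $G_2$ between distinct vertices of $C$ has $\Delta u\ge0$ and $\Delta v\le0$. In both graphs $\Delta v=0$ if and only if the path is horizontal, $\Delta u=0$ if and only if it is vertical, and $\Delta u,\Delta v$ are not both $0$.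
\item[(M2)] The coordinate $v$ is constant on each weakly connected component of $(C,H^+)$. If $x\ne y$ lie in one such component and $u(x)=u(y)$, then neither $G_1$ nor $G_2$ has a path between $x$ and $y$, in either direction.
\end{itemize}
\end{lemma}

\begin{proof}
A horizontal edge is a link of both graphs, so $\Delta v\ge0\ge\Delta v$. An edge of $H^-$ is a link of $G_1$ and its reverse is a link of $G_2$, so $\Delta u\ge0$ and $-\Delta u\ge0$. Together with (L) this shows that a link has $\Delta v=0$ if and only if it is a horizontal edge, and $\Delta u=0$ if and only if it is a vertical edge. Cutting a path at its vertices in $C$ decomposes it into links, whose contributions to each coordinate have the same weak sign; this gives the first two claims of (M1), and the last holds because no edge is both horizontal and vertical. In (M2), $v$ is constant along horizontal edges, so $\pi(x)=\pi(y)$, and a path between $x$ and $y$ would have $\Delta u=\Delta v=0$.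
\end{proof}

The weakly connected components of $(C,H^+)$ and of $(C,H^-)$, singletons included, are the \emph{horizontal} and the \emph{vertical components}. The first consequence of monotonicity is that two paths meet inside a single component.

\begin{lemma}\label{lem:shape}
Let $P_i$ be an $s_i$--$t_i$ path of $G_i$ and let $z_1,\dots,z_k$ with $k\ge2$ be the common vertices in their order on $P_1$. Then either
\begin{itemize}
\item[(h)] they occur on $P_2$ in the same order, and $P_1[z_1,z_k]$ and $P_2[z_1,z_k]$ are horizontal; or
\item[(v)] they occur on $P_2$ in the reverse order, and $P_1[z_1,z_k]$ and $P_2[z_k,z_1]$ are vertical.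
\end{itemize}
\end{lemma}

\begin{proof}
If $z_1$ precedes $z_k$ on $P_2$, then $v(z_1)\le v(z_k)\le v(z_1)$ by (M1), so both segments are horizontal. Then $u(z_i)<u(z_j)$ for $i<j$, so $z_j$ cannot precede $z_i$ on $P_2$. If $z_k$ precedes $z_1$ on $P_2$, then $u(z_1)\le u(z_k)\le u(z_1)$, so both segments are vertical. Then $v(z_i)<v(z_j)$ for $i<j$, so $z_i$ cannot precede $z_j$ on $P_2$.
\end{proof}

\subsection*{Kinds of edges}
Every edge at a vertex $z\in C$ gets one of eight compass directions, its \emph{kind} at $z$ (Figure~\ref{fig:compass}). A horizontal edge has kind $\mathsf W$ at its head and $\mathsf E$ at its tail. An edge $(x,y)\in H^-$ and its reverse in $G_2$ both have kind $\mathsf N$ at $x$ and $\mathsf S$ at $y$. These are the \emph{cardinal} kinds. The remaining edges of $G_1$ have kind $\mathsf{SW}$ at their head and $\mathsf{NE}$ at their tail, and the remaining edges of $G_2$ have kind $\mathsf{NW}$ at their head and $\mathsf{SE}$ at their tail, whenever that end lies in $C$. These are the \emph{corner} kinds. For a kind $\mathsf X$ let $\mathsf X(z)$ be the set of the other ends of the edges of kind $\mathsf X$ at $z$; the kind is \emph{empty} at $z$ if $\mathsf X(z)=\emptyset$.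

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill (0,0) circle (2pt);
\draw[->] (-1.5,-0.08)--(-0.25,-0.08); \draw[->,dashed] (-1.5,0.08)--(-0.25,0.08);
\draw[->] (0.25,0.08)--(1.5,0.08); \draw[->,dashed] (0.25,-0.08)--(1.5,-0.08);
\draw[->] (-0.08,-1.5)--(-0.08,-0.25); \draw[->,dashed] (0.08,-0.25)--(0.08,-1.5);
\draw[->] (0.08,0.25)--(0.08,1.5); \draw[->,dashed] (-0.08,1.5)--(-0.08,0.25);
\draw[->] (-1.2,-1.2)--(-0.25,-0.25); \draw[->] (0.25,0.25)--(1.2,1.2);
\draw[->,dashed] (-1.2,1.2)--(-0.25,0.25); \draw[->,dashed] (0.25,-0.25)--(1.2,-1.2);
\node at (-1.8,0) {$\mathsf W$}; \node at (1.8,0) {$\mathsf E$};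
\node at (0,1.8) {$\mathsf N$}; \node at (0,-1.8) {$\mathsf S$};
\node at (-1.5,-1.45) {$\mathsf{SW}$}; \node at (1.5,1.45) {$\mathsf{NE}$};
\node at (-1.5,1.45) {$\mathsf{NW}$}; \node at (1.5,-1.45) {$\mathsf{SE}$};
\end{tikzpicture}
\caption{The eight kinds of edges at a common vertex. Solid arrows are edges of $G_1$, dashed arrows are edges of $G_2$. Horizontal edges belong to both graphs in the same direction; vertical edges point up in $G_1$ and down in $G_2$.}\label{fig:compass}
\end{figure}

Paths of $G_1$ enter $z$ through $\mathsf W,\mathsf{SW},\mathsf S$ and leave through $\mathsf E,\mathsf{NE},\mathsf N$; paths of $G_2$ enter through $\mathsf W,\mathsf{NW},\mathsf N$ and leave through $\mathsf E,\mathsf{SE},\mathsf S$. Since $z$ is not a terminal, it has entering and leaving edges in both graphs. We record this and one more fact.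
\begin{itemize}
\item[(K1)] For each corner kind, that kind or one of the two cardinal kinds adjacent to it is nonempty at $z$.
\item[(K2)] An edge between $z$ and $x\in C$ is a link, so by (M1) its kind at $z$ is the compass direction of $\pi(x)-\pi(z)$. An edge between $z$ and $x\notin C$ has the corner kind determined by its graph and its direction.
\end{itemize}
By (K2), when we modify an instance and keep $\pi$, the new kinds can be read off as soon as (L) has been checked.

\subsection*{Symmetries}
Each of the following operations turns a plane instance into a plane instance and solutions into solutions, and acts on the kinds as the stated isometry acts on the compass.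
\begin{itemize}
\item[$\rho_1$:] Reverse $G_1$ and $G_2$, exchange $s_i$ with $t_i$, and replace $\pi$ by $(-u,-v)$. Reversing a link and negating $\pi$ leaves $(\Delta u,\Delta v)$ unchanged, and horizontal and vertical edges stay so. This is the rotation by $180^\circ$.
\item[$\rho_2$:] Exchange the indices $1,2$ and replace $\pi$ by $(u,-v)$. The two lists of sign patterns in (L) are exchanged; $H^+$ is unchanged and $H^-$ is reversed. This is the reflection in the horizontal axis.
\item[$\rho_3$:] Reverse $G_2$ only, exchange $s_2$ with $t_2$, and replace $\pi$ by $(v,u)$. Then $H^+$ and $H^-$ are exchanged. A link of $G_1$ now has $(\Delta v,\Delta u)$, which exchanges the patterns $(+,0)$, $(0,+)$ and fixes $(+,+)$. A reversed link of $G_2$ has $(-\Delta v,-\Delta u)$, which exchanges $(+,0)$, $(0,-)$ and fixes $(+,-)$. This is the reflection in the diagonal: $\mathsf W\leftrightarrow\mathsf S$, $\mathsf E\leftrightarrow\mathsf N$, $\mathsf{NW}\leftrightarrow\mathsf{SE}$.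
\end{itemize}
They generate the dihedral group of order $8$ on the compass, and each can be carried out in linear time. Through $\rho_3$, every notion and statement on horizontal components yields one on vertical components.

\section{Local paths in a horizontal component}\label{sec:local}

By Lemma~\ref{lem:shape}, the interaction of two paths takes place in one component. Let $K$ be a horizontal component. It lies on a horizontal line, which paths of $G_1$ enter from below and leave upward, never to return, while paths of $G_2$ enter from above and leave downward. This suggests collapsing everything outside $K$ into four formal vertices: sources $\hat s_1,\hat s_2$ and sinks $\hat t_1,\hat t_2$. For $z\in C$ let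
\begin{align*}
I(z)&=\mathsf W(z)\cup\{\hat s_1:\mathsf S(z)\cup\mathsf{SW}(z)\ne\emptyset\}\cup\{\hat s_2:\mathsf N(z)\cup\mathsf{NW}(z)\ne\emptyset\},\\
O(z)&=\mathsf E(z)\cup\{\hat t_1:\mathsf N(z)\cup\mathsf{NE}(z)\ne\emptyset\}\cup\{\hat t_2:\mathsf S(z)\cup\mathsf{SE}(z)\ne\emptyset\},
\end{align*}
where a formal vertex is included if and only if the condition holds. The \emph{local digraph} of $K$ has the vertex set $K\cup\{\hat s_1,\hat s_2,\hat t_1,\hat t_2\}$, and $z\in K$ has the in-neighbors $I(z)$ and the out-neighbors $O(z)$. It is acyclic, and its paths are called \emph{local}. For $x\ne y$ in $K$, a \emph{start pair} for $(x,y)$ consists of disjoint local paths $\hat s_1\rightsquigarrow x$ and $\hat s_2\rightsquigarrow y$, and an \emph{end pair} for $(x,y)$ consists of disjoint local paths $x\rightsquigarrow\hat t_1$ and $y\rightsquigarrow\hat t_2$. We write $(x,y)\in\mathrm{Start}$ and $(x,y)\in\mathrm{End}$ if such pairs exist. The symmetry $\rho_1$ exchanges Start and End; the symmetry $\rho_2$ exchanges $\hat s_1$ with $\hat s_2$ and $\hat t_1$ with $\hat t_2$, and so transposes both relations.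

We would like to read $(x,y)\in\mathrm{Start}$ as ``$x$ lies below $y$,'' and for that any two vertices should be comparable. This fails if $I(z)=\{x\}$: every local path to $z$ passes through $x$, so neither $(x,z)$ nor $(z,x)$ is in Start. The next definition excludes this for all four directions at once. The \emph{flanks} of a cardinal kind $\mathsf X$ are the pair of kinds that follow $\mathsf X$ clockwise and the pair of kinds that follow $\mathsf X$ counterclockwise; for instance, the flanks of $\mathsf W$ are $\{\mathsf{NW},\mathsf N\}$ and $\{\mathsf{SW},\mathsf S\}$. A flank is nonempty at $z$ if one of its two kinds is. Let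
\[
\delta_{\mathsf X}(z)=|\mathsf X(z)|+\text{number of flanks of $\mathsf X$ that are nonempty at $z$}.
\]
Then $\delta_{\mathsf W}=|I|$ and $\delta_{\mathsf E}=|O|$, while $\delta_{\mathsf S},\delta_{\mathsf N}$ are the same quantities in the $\rho_3$-image. By (K1), $\mathsf X(z)=\emptyset$ implies $\delta_{\mathsf X}(z)=2$, so $\delta_{\mathsf X}\geq1$ always. The instance is \emph{reduced} if $\delta_{\mathsf X}(z)\ge2$ for all $z\in C$ and all four cardinal kinds $\mathsf X$. The definition refers only to the compass, so it is invariant under the symmetries.

\begin{lemma}[Orders]\label{lem:orders}
Let $K$ be a horizontal component of a reduced instance.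
\begin{itemize}
\item[(a)] There is a linear order $<$ on $K\cup\{\hat s_1,\hat s_2\}$ with minimum $\hat s_1$ and maximum $\hat s_2$ in which every $z\in K$ lies strictly between two elements of $I(z)$ (a \emph{start order}). In any start order, $x<y$ implies $(x,y)\in\mathrm{Start}$.
\item[(b)] There is a linear order $\prec$ on $K\cup\{\hat t_1,\hat t_2\}$ with minimum $\hat t_2$ and maximum $\hat t_1$ in which every $z\in K$ lies strictly between two elements of $O(z)$ (an \emph{end order}). In any end order, $x\prec y$ implies $(y,x)\in\mathrm{End}$.
\item[(c)] For $x\ne y$ in $K$, one of $(x,y),(y,x)$ is in Start and one is in End. Every $x\in K$ has local paths from $\hat s_1$ and $\hat s_2$ and to $\hat t_1$ and $\hat t_2$.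
\end{itemize}
\end{lemma}

\begin{proof}
(a) Start from the list $\hat s_1,\hat s_2$ and go through $K$ in topological order. For $z\in K$ choose two elements of $I(z)$, both already in the list, and insert $z$ right after the lower one. Then $z$ lies between them, later insertions do not change this, and nothing is inserted after $\hat s_2$. In any start order, moving from $x$ repeatedly to a smaller in-neighbor ends at $\hat s_1$ and gives a local path all of whose elements are $\le x$; moving from $y$ to larger in-neighbors gives a local path from $\hat s_2$ all of whose elements are $\ge y$. For $x<y$ these are disjoint.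

(b) Start from the list $\hat t_2,\hat t_1$ and insert in reverse topological order, using $O(z)$. For $x\prec y$, move from $y$ to larger out-neighbors up to $\hat t_1$ and from $x$ to smaller ones down to $\hat t_2$. Part (c) follows from (a), (b) and these constructions.
\end{proof}

In Figure~\ref{fig:diamond} without the dotted edge, $K=\{b,p,q,a\}$ with $I(p)=\{b,\hat s_2\}$, $I(q)=\{b,\hat s_1\}$, $O(p)=\{a,\hat t_1\}$, $O(q)=\{a,\hat t_2\}$, and the only end order is $\hat t_2\prec q\prec\cdots\prec p\prec\hat t_1$ with $a,b$ in the middle in either order: it recovers the heights in the drawing.

\subsection*{Realizations}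
Let $A$ be a path of $G_1$ from $s_1$ to $x\in K$, and let $x_1\rightsquigarrow x$ be its maximal horizontal suffix. As $x_1\in C$, we have $x_1\ne s_1$, and the edge of $A$ entering $x_1$ is not horizontal, so it has kind $\mathsf S$ or $\mathsf{SW}$ and $\hat s_1\in I(x_1)$. The local path $\hat s_1\to x_1\rightsquigarrow x$ is the \emph{trace} of $A$, and $A$ \emph{realizes} it. Conversely, every local path $\hat s_1\to x_1\rightsquigarrow x$ has a realization through any prescribed edge $(r,x_1)$ of kind $\mathsf S$ or $\mathsf{SW}$ at $x_1$: take any $s_1$--$r$ path of $G_1$, this edge, and $x_1\rightsquigarrow x$. Traces and realizations are defined in the same way for paths of $G_2$ from $s_2$ (entering through $\mathsf N$ or $\mathsf{NW}$), and, with maximal horizontal prefixes, for paths of $G_1$ to $t_1$ (leaving through $\mathsf N$ or $\mathsf{NE}$) and paths of $G_2$ to $t_2$ (leaving through $\mathsf S$ or $\mathsf{SE}$). Disjoint paths have disjoint traces. The converse is the reason for working locally.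

\begin{lemma}\label{lem:realize}
Let $x\ne y$ in $K$. If $x$ and $y$ have a common descendant in $(K,H^+)$, any realizations of the two paths of a start pair for $(x,y)$ are disjoint. If they have a common ancestor in $(K,H^+)$, any realizations of the two paths of an end pair for $(x,y)$ are disjoint.
\end{lemma}

\begin{proof}
The second statement is the $\rho_1$-image of the first. Let $a$ be a common descendant, let $A_1,A_2$ be the realizations, and suppose $z\in A_1\cap A_2$. Then $Q_1=A_1[z,x]\cdot(x\rightsquigarrow a)$ is a path of $G_1$ and $Q_2=A_2[z,y]\cdot(y\rightsquigarrow a)$ is a path of $G_2$, both from $z$ to $a$. If $z=a$, both are trivial, so $x=a=y$, which is false. Otherwise (M1) gives $\Delta v\ge0$ and $\Delta v\le0$, so $Q_1$ and $Q_2$ are horizontal. Then $z$ lies on both traces, which are disjoint.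
\end{proof}

Almost every solution constructed below is obtained by joining a start pair to an end pair. The coordinate $v$ has just kept the two initial parts apart, and the two final parts; the coordinate $u$ keeps the initial part of one path away from the final part of the other, except in one degenerate situation.

\begin{lemma}[Splicing]\label{lem:splice}
Let $x_1,x_2,y_1,y_2\in K$ be such that, for $i=1,2$, either $x_i=y_i$ or $(x_i,y_i)\in H^+$. Assume that $x_1\neq x_2$ have a common descendant and $y_1\ne y_2$ have a common ancestor in $(K,H^+)$, and that
\[
x_1\ne y_2,\quad u(x_1)\le u(y_2),\qquad x_2\ne y_1,\quad u(x_2)\le u(y_1).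
\]
Let $A_1,A_2$ realize a start pair for $(x_1,x_2)$, let $B_1,B_2$ realize an end pair for $(y_1,y_2)$, and let $P_i$ be $A_i$ followed by $B_i$. Then $(P_1,P_2)$ is a solution unless one of the following holds.
\begin{itemize}
\item[(S)] $u(x_1)=u(y_2)$, the last edge of $A_1$ has kind $\mathsf S$ at $x_1$, and the first edge of $B_2$ has kind $\mathsf S$ at $y_2$.
\item[(N)] $u(x_2)=u(y_1)$, the last edge of $A_2$ has kind $\mathsf N$ at $x_2$, and the first edge of $B_1$ has kind $\mathsf N$ at $y_1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $z\in P_1\cap P_2\subseteq C$. By Lemma~\ref{lem:realize}, $z\in A_1\cap B_2$ or $z\in A_2\cap B_1$. In the first case (M1) gives $u(z)\le u(x_1)\le u(y_2)\le u(z)$, so all these values are equal. By (M2) there is no path from $y_2$ to $x_1$; hence $z\ne x_1$ (else $B_2$ contains one) and $z\ne y_2$ (else $A_1$ contains one). So $A_1[z,x_1]$ and $B_2[y_2,z]$ are nontrivial with $\Delta u=0$, hence vertical. A vertical edge of $G_1$ entering $x_1$ and a vertical edge of $G_2$ leaving $y_2$ have kind $\mathsf S$ there, which is (S). The second case is the $\rho_2$-image of the first and gives (N).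
\end{proof}

\section{Two reductions}\label{sec:reduce}

\subsection*{Contractions}
A vertex with $\delta_{\mathsf W}(z)=1$ can be entered only from one vertex $x$, by either path. Whoever uses $z$ also uses $x$, so the two vertices can be merged.

\begin{lemma}\label{lem:contract}
Let $z\in C$ with $\delta_{\mathsf W}(z)=1$. Then $\mathsf W(z)=\{x\}$ for some $x\in C$, and $\mathsf S,\mathsf{SW},\mathsf N,\mathsf{NW}$ are empty at $z$. Delete $z$ and, for $i=1,2$, replace each edge $(z,o)$ of $G_i$ by $(x,o)$, discarding duplicates. The result, with $\pi$ restricted to $C\setminus\{z\}$, is a plane instance with the same answer. Moreover: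
\begin{itemize}
\item[(a)] a new edge $(x,o)$ has at $x$ the kind that $(z,o)$ had at $z$ and, if $o\in C$, the same kind at $o$ as $(z,o)$; all other edges keep their kinds;
\item[(b)] $\delta_{\mathsf W}$ changes at most at vertices of $\mathsf E(z)$;
\item[(c)] for each $\mathsf X\in\{\mathsf E,\mathsf N,\mathsf S\}$, the property ``$\delta_{\mathsf X}\ge2$ on $C$'' is preserved.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\mathsf W(z)=\emptyset$ would give $\delta_{\mathsf W}(z)=2$, the set $\mathsf W(z)$ is a singleton $\{x\}$ and both flanks of $\mathsf W$ are empty. So $x$ is the only in-neighbor of $z$ in $G_1$ and in $G_2$, and the edges leaving $z$ have kinds $\mathsf E,\mathsf{NE},\mathsf{SE}$. A topological order of $G_i$ stays topological, because $x$ precedes $z$ and $z$ precedes $o$. An $s_i$--$t_i$ path through $z$ visits $x$ immediately before $z$, and skipping $z$ gives an $s_i$--$t_i$ path of the new graph; these paths cover all vertices and edges.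

A new link that uses a replaced edge $(x,o)$ starts with it, since $x\in C$. So it arises from an old link starting at $z$, which has pattern $(+,0)$, $(+,+)$ or $(+,-)$ because $\mathsf N$ and $\mathsf S$ are empty at $z$. As $u(x)<u(z)$ and $v(x)=v(z)$, the new link has the same pattern. If the pattern is $(+,0)$, the old link is a horizontal edge $(z,o)$, and $(x,o)$ lies in both new graphs. All other new links are old links avoiding $z$, and horizontal or vertical edges avoiding $z$ stay so. Hence (L) holds, and (a) follows from (K2).

Skipping $z$ adds no vertex, so a solution yields a solution. Conversely, in a solution of the new instance replace an edge $(x,o)$ that is not an old edge of $G_i$ by $x,z,o$. This adds only $z$, and only to a path containing $x$, hence to at most one of the paths.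

For (b) and (c) let first $o\in C\setminus\{x,z\}$. An edge $(z,o)$ has kind $\mathsf W$, $\mathsf{SW}$ or $\mathsf{NW}$ at $o$ and is replaced by an edge of the same kind. So no kind at $o$ changes its emptiness, the sets $\mathsf E(o),\mathsf N(o),\mathsf S(o)$ are unchanged, and $\mathsf W(o)$ changes only if $o\in\mathsf E(z)$. The vertex $x$ loses $z$ from $\mathsf E(x)$ and gains the sets $\mathsf E(z),\mathsf{NE}(z),\mathsf{SE}(z)$ in the same kinds. None of these kinds enters $\delta_{\mathsf W}(x)$. The new $\delta_{\mathsf E}(x)$ is at least the old $\delta_{\mathsf E}(z)$, which was composed of these three kinds only. In $\delta_{\mathsf N}(x)$ only the flank $\{\mathsf{NE},\mathsf E\}$ is concerned, and it stays nonempty since $z$ has a leaving edge in $G_1$; in $\delta_{\mathsf S}(x)$ only the flank $\{\mathsf{SE},\mathsf E\}$ is concerned, and it stays nonempty since $z$ has a leaving edge in $G_2$.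
\end{proof}

We call this a \emph{$\mathsf W$-contraction}; its images under the symmetries are the $\mathsf E$-, $\mathsf S$- and $\mathsf N$-contractions.

\begin{lemma}\label{lem:passes}
In linear time a plane instance can be turned into a reduced plane instance with the same answer and no larger size.
\end{lemma}

\begin{proof}
The \emph{$\mathsf W$-pass} goes through $C$ in a topological order of $G_1$ and contracts $z$ if currently $\delta_{\mathsf W}(z)=1$. The order stays topological, and by Lemma~\ref{lem:contract}(b) a contraction changes $\delta_{\mathsf W}$ only at vertices that come later. So $\delta_{\mathsf W}\ge2$ on $C$ after the pass. For each cardinal kind $\mathsf X$, conjugating with a symmetry that maps $\mathsf X$ to $\mathsf W$ gives an $\mathsf X$-pass, which establishes $\delta_{\mathsf X}\ge2$ and, by Lemma~\ref{lem:contract}(c), preserves $\delta_{\mathsf Y}\ge2$ for every $\mathsf Y\ne\mathsf X$ for which it held. Hence the passes for $\mathsf W,\mathsf E,\mathsf S,\mathsf N$, once each, give a reduced instance.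

To implement the $\mathsf W$-pass, postpone all changes of edges. By Lemma~\ref{lem:contract}(a), the emptiness of the flanks of $\mathsf W$ at an unprocessed vertex does not change. Let $\mathrm{root}(z)$ be the vertex into which $z$ is contracted, or $z$ itself if $z$ is not contracted or $z\notin C$. The vertex into which $z$ is contracted has been processed before $z$ and has survived, so it is its own root, and when $z$ is processed its current set $\mathsf W(z)$ consists of the roots of the elements of the original set. Thus $z$ is contracted if and only if both flanks of $\mathsf W$ are empty at $z$ and all these roots equal one vertex $r$, and then $\mathrm{root}(z)=r$. At the end, drop the edges entering contracted vertices, replace every other edge $(p,q)$ by $(\mathrm{root}(p),q)$, and use radix sort to remove duplicates and to recompute $H^+$, $H^-$ and the kinds.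
\end{proof}

\subsection*{T-vertices}
We want to show that in a NO-instance two in-neighbors $x,y$ of a vertex cannot have both $(x,y)$ and $(y,x)$ in Start. For reduced instances this is still false.

\begin{example}\label{ex:twins}
Take the undirected graph with unit weights in which each of $x,y$ is adjacent to each of $a,c,c'$, and with the further edges $s_1c$, $s_2c'$, $at_1$, $c't_1$, $at_2$, $ct_2$. Both distances are $4$. The shortest paths that avoid the other terminals are $s_1,c,\{x\text{ or }y\},\{a\text{ or }c'\},t_1$ and $s_2,c',\{x\text{ or }y\},\{a\text{ or }c\},t_2$. Each uses two of the three vertices $a,c,c'$, so the answer is NO. Here $\pi(c)=(4,-2)$, $\pi(x)=\pi(y)=(4,0)$, $\pi(c')=(4,2)$, $\pi(a)=(6,0)$. At $x$ and at $y$ the nonempty kinds are $\mathsf S=\{c\}$, $\mathsf N=\{c'\}$, $\mathsf E=\{a\}$; at $a$ they are $\mathsf W=\{x,y\},\mathsf{NE},\mathsf{SE}$; at $c$ they are $\mathsf N=\{x,y\},\mathsf{SW},\mathsf{SE}$; at $c'$ they are $\mathsf S=\{x,y\},\mathsf{NW},\mathsf{NE}$. So the instance is reduced. Yet $I(x)=I(y)=\{\hat s_1,\hat s_2\}$, so $(x,y)$ and $(y,x)$ are both in Start.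
\end{example}

In the example, two paths that both visit $x$ already share a neighbor of $x$, so $x$ plays no role for disjointness and can be bypassed. Section~\ref{sec:conflict} will show that vertices of this sort are the only exceptions.

\begin{definition}\label{def:T}
A vertex $x\in C$ is a \emph{T-vertex} if one of the following holds.
\begin{itemize}
\item[(T3)] All corner kinds are empty at $x$, and exactly three cardinal kinds are nonempty, each a singleton.
\item[(T2)] One corner kind is nonempty at $x$, the two cardinal kinds that are not adjacent to it are singletons, and the other five kinds are empty.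
\end{itemize}
The cardinal neighbors of a T-vertex are its \emph{hubs}. To \emph{shortcut} $x$ in $G_i$ means to delete $x$ from $G_i$ and to add all edges $(p,q)$ with $p$ an in-neighbor and $q$ an out-neighbor of $x$ in $G_i$ that are not yet present. To \emph{eliminate} $x$ means to shortcut it in both graphs in case (T3), and in case (T2) in the one graph that has no corner edge at $x$, while $x$ stays in the other graph and leaves $C$. An instance without T-vertices is \emph{T-free}.
\end{definition}

These notions are invariant under the symmetries, which act transitively on the four shapes in (T3) and on the four shapes in (T2). The hubs of $x$ are distinct by (K2). So it suffices to consider two model cases: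
\begin{itemize}
\item[(T3)] $\mathsf W(x)=\{b\}$, $\mathsf E(x)=\{a\}$, $\mathsf S(x)=\{c\}$. Elimination adds $(b,a),(c,a)$ to $G_1$ and $(b,a),(b,c)$ to $G_2$.
\item[(T2)] $\mathsf{NW}(x)\ne\emptyset$, $\mathsf E(x)=\{a\}$, $\mathsf S(x)=\{c\}$. Elimination replaces the path $c,x,a$ of $G_1$ by the edge $(c,a)$ and leaves $G_2$ as it is.
\end{itemize}

\begin{lemma}\label{lem:eliminate}
Eliminating a T-vertex $x$ gives a plane instance with the same answer, which is reduced if the original one was. At a vertex of $C\setminus\{x\}$ that is not a hub of $x$, the edges and their kinds do not change. In the model cases the changes at the hubs are as follows.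
\begin{itemize}
\item[(T3)] At $a$, $b$ replaces $x$ in $\mathsf W(a)$, and $\mathsf{SW}$ becomes nonempty. At $b$, $a$ replaces $x$ in $\mathsf E(b)$, and $\mathsf{SE}$ becomes nonempty. At $c$, $x$ leaves $\mathsf N(c)$, and $\mathsf{NE},\mathsf{NW}$ become nonempty.
\item[(T2)] At $a$, $x$ leaves $\mathsf W(a)$, and $\mathsf{SW},\mathsf{NW}$ become nonempty. At $c$, $x$ leaves $\mathsf N(c)$, and $\mathsf{NE},\mathsf{NW}$ become nonempty.
\end{itemize}
\end{lemma}

\begin{proof}
Topological orders stay topological. Skipping $x$ on the old $s_i$--$t_i$ paths covers the surviving vertices and edges, and an added edge $(p,q)$ is covered by joining an $s_i$--$p$ path to a $q$--$t_i$ path, both of which avoid $x$ by acyclicity.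

\emph{Condition (L).} Old links that avoid $x$ are unaffected. In case (T3) all neighbors of $x$ are in $C$, so the other links are the added edges: $(b,a)$ has pattern $(+,0)$ and lies in both graphs, $(c,a)$ has $(0,+)+(+,0)=(+,+)$, and $(b,c)$ has $(+,0)+(0,-)=(+,-)$. In case (T2) the edge $(c,a)$ has pattern $(+,+)$, and the new links of $G_2$ pass through $x$: an old link ending at $x$, followed by $(x,a)$ or $(x,c)$. The old link ends with an edge of kind $\mathsf{NW}$, so it is neither a horizontal nor a vertical edge and has pattern $(+,-)$; adding $(+,0)$ or $(0,-)$ keeps this pattern. So (L) holds, and (K2) gives the kinds. In case (T2) the edges $(x,a)$, $(x,c)$ of $G_2$ now come from outside $C$ and have kind $\mathsf{NW}$ at their heads, and an edge $(q,x)$ of $G_2$ with $q\in C$ has kind $\mathsf{SE}$ at $q$ before and after.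

\emph{Answer.} Skipping $x$ where it was deleted turns a solution into a solution. Conversely, in a solution of the new instance replace each added edge by its detour through $x$. Only $x$ can become a common vertex. In case (T3) this requires that each path uses two of the three hubs, so they would already share a hub. In case (T2) it requires that $P_1$ contains $c$ and $a$ and that $P_2$ visits $x$ and continues to $a$ or $c$, again a shared hub.

\emph{Reducedness.} There are two patterns of change at a hub. In the first ($a$ and $b$ in case (T3)), a cardinal kind $\mathsf X$ stays nonempty and an adjacent corner kind becomes nonempty. Then $\delta_{\mathsf X}\ge1+1$, and no other $\delta$ decreases, since no kind becomes empty and the other cardinal sets are unchanged. In the second, a cardinal kind $\mathsf X$ loses an element and both adjacent corner kinds become nonempty. Then both flanks of $\mathsf X$ are nonempty, so $\delta_{\mathsf X}\ge2$; and each of the two flanks of other kinds that contain $\mathsf X$ also contains a corner kind adjacent to $\mathsf X$, so no other $\delta$ decreases.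
\end{proof}

An elimination might create new T-vertices, and repeated rounds would endanger the linear bound. It does not.

\begin{lemma}\label{lem:Tfree}
In linear time a reduced instance can be turned into a reduced T-free instance with the same answer and at most $4|C|$ additional edges.
\end{lemma}

\begin{proof}
Go once through $C$; eliminate a vertex if it has not been a hub of an earlier elimination and is a T-vertex according to the original kinds. By Lemma~\ref{lem:eliminate}, a vertex that has not been a hub has its original edges and kinds, so the test is correct and its hubs are its original cardinal neighbors. For the same reason a surviving vertex that is never a hub is not a T-vertex at the end.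

It remains to consider vertices that become hubs at some time. Call $z\in C$ \emph{safe} if two different corner kinds are nonempty at $z$, or a corner kind and an adjacent cardinal kind. Safe vertices are not T-vertices. Right after an elimination its hubs are safe: in the model case (T3), $a$ by $\mathsf{SW},\mathsf W$, $b$ by $\mathsf{SE},\mathsf E$, and $c$ by $\mathsf{NE},\mathsf{NW}$; in the model case (T2) both hubs by two corner kinds. The only cardinal witness is the edge $(b,a)$, which joins two hubs. By Lemma~\ref{lem:eliminate}, an elimination empties no corner kind at a surviving vertex of $C$, and a cardinal edge is lost only if one of its ends is the eliminated vertex. After having been a hub a vertex is never eliminated, so all witnesses persist, and former hubs are safe at the end.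

An elimination adds at most four edges and deletes at most six, so it takes $O(1)$ time if deletions are only marked. At the end drop the marked edges, remove duplicates and recompute the kinds by radix sort.
\end{proof}

\section{Conflicts}\label{sec:conflict}

A \emph{merge conflict} at $a\in C$ is a pair $x\ne y$ in $\mathsf W(a)$ with $(x,y),(y,x)\in\mathrm{Start}$. A \emph{split conflict} at $b\in C$ is a pair $p\ne q$ in $\mathsf E(b)$ with $(p,q),(q,p)\in\mathrm{End}$; it is the $\rho_1$-image of a merge conflict. A conflict gives freedom: whichever way $a$ and the later vertex $y$ can be routed disjointly to $\hat t_1,\hat t_2$, a matching start pair is available. In Figure~\ref{fig:diamond} with the dotted edge, $q,p$ is a merge conflict at $a$; the end pair $p\to\hat t_1$, $a\to\hat t_2$ and the start pair $\hat s_1\to p$, $\hat s_2\to b\to q$ splice to the solution $s_1pt_1$, $s_2bqat_2$.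

\begin{proposition}\label{prop:conflict}
Let $x,y$ be a merge conflict at $a$ in a reduced instance.
\begin{itemize}
\item[(a)] If $u(x)\ne u(y)$, the instance is YES.
\item[(b)] If the instance is NO, then $x$ and $y$ are T-vertices.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Step 1: splicing.} Let $u(x)\le u(y)$. By Lemma~\ref{lem:orders}(c), $(a,y)\in\mathrm{End}$ or $(y,a)\in\mathrm{End}$. Note that $a$ is a common descendant of $x,y$, that $y$ is a common ancestor of $a,y$, and that $u(y)<u(a)$.

If $(a,y)\in\mathrm{End}$, apply Lemma~\ref{lem:splice} with $(x_1,x_2)=(x,y)$ and $(y_1,y_2)=(a,y)$. Exception (N) would need $u(y)=u(a)$. So we obtain a solution unless $u(x)=u(y)$, the path $A_1$ enters $x$ through $\mathsf S$, and $B_2$ leaves $y$ through $\mathsf S$. If $(y,a)\in\mathrm{End}$, apply it with $(x_1,x_2)=(y,x)$ and $(y_1,y_2)=(y,a)$. Exception (S) would need $u(y)=u(a)$. So we obtain a solution unless $u(x)=u(y)$, the path $A_2$ enters $x$ through $\mathsf N$, and $B_1$ leaves $y$ through $\mathsf N$. This proves (a).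

From now on the instance is NO. Then $u(x)=u(y)$, the roles of $x$ and $y$ are symmetric, and by (M2) \emph{no path joins $x$ and $y$}. The exceptions must occur for all choices of pairs and realizations. A path that enters $x$ through $\mathsf S$ has the single local edge $\hat s_1\to x$ as its trace, and if $\mathsf{SW}(x)\neq\emptyset$ this edge could be realized through $\mathsf{SW}$ instead; the same applies to the other three paths. Hence:
\begin{itemize}
\item[($\alpha_y$)] If $(a,y)\in\mathrm{End}$: every start pair for $(x,y)$ contains the single edge $\hat s_1\to x$, every end pair for $(a,y)$ contains the single edge $y\to\hat t_2$, $\mathsf S(x),\mathsf S(y)\ne\emptyset$, and $\mathsf{SW}(x)=\mathsf{SE}(y)=\emptyset$.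
\item[($\beta_y$)] If $(y,a)\in\mathrm{End}$: every start pair for $(y,x)$ contains the single edge $\hat s_2\to x$, every end pair for $(y,a)$ contains the single edge $y\to\hat t_1$, $\mathsf N(x),\mathsf N(y)\ne\emptyset$, and $\mathsf{NW}(x)=\mathsf{NE}(y)=\emptyset$.
\end{itemize}
The statements ($\alpha_x$), ($\beta_x$) with $x,y$ exchanged hold as well.

\emph{Step 2: the edges leaving $x$ and $y$.} If $\hat t_2\in O(y)$, then $y\to\hat t_2$ and any local path $a\rightsquigarrow\hat t_1$ form an end pair, since $y$ is not a descendant of $a$; so ($\alpha_y$) applies, and $\mathsf S(x)\ne\emptyset$ gives $\hat t_2\in O(x)$. In the same way $\hat t_1\in O(y)$ makes ($\beta_y$) applicable and gives $\hat t_1\in O(x)$. By symmetry, $\hat t_j\in O(x)$ if and only if $\hat t_j\in O(y)$.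

Next, $\mathsf E(x)=\mathsf E(y)=\{a\}$. Suppose $r\in\mathsf E(y)\setminus\{a\}$. By Lemma~\ref{lem:orders}(c) there is an end pair for $(a,r)$ or $(r,a)$. The vertex $y$ lies on neither of its paths, so prefixing $y$ to the path from $r$ gives an end pair for $(a,y)$ or $(y,a)$ in which the path from $y$ is not a single edge, against ($\alpha_y$) or ($\beta_y$). The same argument applies to $x$. Since $|O(y)|\ge2$, at least one of $\hat t_1,\hat t_2$ lies in $O(x)\cap O(y)$.

\emph{Step 3: if $\mathsf S(x),\mathsf S(y)\ne\emptyset$, then $\mathsf S(x)=\mathsf S(y)$ is a singleton.} This is where the vertical structure enters: if $x$ and $y$ had different lower neighbors, $P_1$ could come up to $x$ through one while $P_2$ goes down from $y$ through the other. Suppose $r\in\mathsf S(x)$, $r'\in\mathsf S(y)$, $r\ne r'$. In the $\rho_3$-image, which is reduced, there are disjoint local paths $\hat s_1\rightsquigarrow r$ and $\hat s_2\rightsquigarrow r'$: if $r,r'$ lie in the same vertical component, by Lemma~\ref{lem:orders}(c) after possibly exchanging $(x,r)$ with $(y,r')$; otherwise any such local paths are disjoint because they lie in different components. Realizing them and undoing $\rho_3$, we get a path $A$ of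 $G_1$ from $s_1$ to $r$ and a path $D$ of $G_2$ from $r'$ to $t_2$ such that the maximal vertical suffix of $A$ and the maximal vertical prefix of $D$ are disjoint. Let $B$ be any path of $G_2$ from $s_2$ to $y$ and $\Lambda$ any path of $G_1$ from $a$ to $t_1$, and put
\[
P_1=A\cdot(r,x)\cdot(x,a)\cdot\Lambda,\qquad P_2=B\cdot(y,r')\cdot D .
\]
The vertex $x$ is not on $P_2$, because $P_2$ contains $y$. For any other common vertex $z$, (M1) leads to a contradiction:
\begin{itemize}
\item $z\in A\cap B$: $v(z)\le v(r)<v(x)=v(y)\le v(z)$.
\item $z\in\Lambda\cap D$: $v(z)\ge v(a)=v(y)>v(r')\ge v(z)$.
\item $z\in\Lambda\cap B$: $u(z)\ge u(a)>u(y)\ge u(z)$.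
\item $z\in A\cap D$: $u(z)\le u(r)=u(x)=u(y)=u(r')\le u(z)$, so $A[z,r]$ and $D[r',z]$ are vertical (possibly trivial), and $z$ lies on the maximal vertical suffix of $A$ and on the maximal vertical prefix of $D$.
\end{itemize}
So $(P_1,P_2)$ is a solution, a contradiction. The hypotheses of the proposition are invariant under $\rho_2$, so also: \emph{if $\mathsf N(x),\mathsf N(y)\ne\emptyset$, then $\mathsf N(x)=\mathsf N(y)$ is a singleton.}

\emph{Step 4: the edges entering $x$ and $y$.} Applying $\rho_2$ if necessary, assume $\hat t_2\in O(x)\cap O(y)$. By ($\alpha_x$), ($\alpha_y$) and Steps 2 and 3, at both $x$ and $y$ the kinds $\mathsf{SW},\mathsf{SE}$ are empty and $\mathsf S,\mathsf E$ are singletons. We use one observation: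
\begin{equation}\label{eq:noW}
\hat s_2\in I(y)\ \text{ implies }\ \mathsf W(x)=\emptyset,\qquad \hat s_2\in I(x)\ \text{ implies }\ \mathsf W(y)=\emptyset .
\end{equation}
Indeed, for $w\in\mathsf W(x)$ a local path $\hat s_1\rightsquigarrow w\to x$ avoids $y$, and with $\hat s_2\to y$ it would form a start pair violating ($\alpha_y$).

\emph{Case $\hat t_1\in O(x)\cap O(y)$.} By ($\beta_x$), ($\beta_y$) and Step 3, the kinds $\mathsf{NW},\mathsf{NE}$ are empty and $\mathsf N$ is a singleton at both vertices. Then $\hat s_2\in I(x)\cap I(y)$, and \eqref{eq:noW} shows that $\mathsf W$ is empty at both. So $x,y$ satisfy (T3) with kinds $\mathsf N,\mathsf S,\mathsf E$.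

\emph{Case $\hat t_1\notin O(x)\cup O(y)$.} Now $\mathsf N,\mathsf{NE}$ are empty at both vertices, and by (K1) each of them has $\mathsf W$ or $\mathsf{NW}$ nonempty. If $\mathsf{NW}(y)\ne\emptyset$, then $\mathsf W(x)=\emptyset$ by \eqref{eq:noW}, so $\mathsf{NW}(x)\ne\emptyset$, so $\mathsf W(y)=\emptyset$; both vertices satisfy (T2) with kinds $\mathsf{NW},\mathsf S,\mathsf E$. The same holds if $\mathsf{NW}(x)\neq\emptyset$. In the remaining case $\mathsf{NW}$ is empty and $\mathsf W$ is nonempty at both vertices. Suppose $w\in\mathsf W(x)$, $w'\in\mathsf W(y)$, $w\ne w'$. Neither $x$ nor $y$ lies on a local path to $w$ or $w'$, since this would give a cycle or a path between $x$ and $y$. So a start pair for $(w,w')$ extends to a start pair $\hat s_1\rightsquigarrow w\to x$, $\hat s_2\rightsquigarrow w'\to y$ violating ($\alpha_y$), and a start pair for $(w',w)$ extends to one for $(y,x)$ violating ($\alpha_x$). One of them exists by Lemma~\ref{lem:orders}(c). Hence $\mathsf W(x)=\mathsf W(y)$ is a singleton, and $x,y$ satisfy (T3) with kinds $\mathsf W,\mathsf E,\mathsf S$.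
\end{proof}

Being reduced, T-free and NO is invariant under the symmetries, so $\rho_1$ and $\rho_3$ give the following.

\begin{corollary}\label{cor:noconflict}
A reduced T-free NO-instance has no merge conflict and no split conflict, and neither has its $\rho_3$-image.
\end{corollary}

\begin{lemma}\label{lem:unique}
In a reduced T-free NO-instance, every horizontal component $K$ has a unique source and a unique sink in $(K,H^+)$.
\end{lemma}

\begin{proof}
By $\rho_1$ it suffices to treat sources. A source $d$ has $\mathsf W(d)=\emptyset$, so $I(d)=\{\hat s_1,\hat s_2\}$. Suppose that sources $d\ne d'$ have a common descendant. Fix paths to it from $d$ and $d'$ and let $a$ be the first vertex of the second path that lies on the first. A source is not a descendant of another vertex, so $a\ne d,d'$. Let $x,y$ be the predecessors of $a$ on the two paths. The subpaths $d\rightsquigarrow x$ and $d'\rightsquigarrow y$ are disjoint and can be attached to $\hat s_1,\hat s_2$ in both ways, so $x,y$ is a merge conflict at $a$, contrary to Corollary~\ref{cor:noconflict}. Hence every vertex of $K$ descends from exactly one source, the two ends of an edge descend from the same one, and since $K$ is weakly connected there is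 only one.
\end{proof}

In Example~\ref{ex:twins} the horizontal component $\{x,y,a\}$ has two sources, so T-freeness cannot be dropped here.

\section{Sweeping a component}\label{sec:sweep}

An end order sorts the edges leaving each vertex from bottom to top, and a start order could sort the entering edges. But the telescoping in Section~\ref{sec:example} needs the two to be compatible: the path that leaves above must arrive above. We therefore derive the orders of the entering edges from those of the leaving edges, by moving an imaginary vertical line through the component from left to right and keeping the list of the edges that it crosses.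

Let the instance be reduced, and let $K$ be a horizontal component with a unique source $d$ and a unique sink. Fix an end order $\prec$, and let the \emph{out-order} at $z\in K$ be the order of the horizontal edges leaving $z$ by the position of their heads in $\prec$. The \emph{sweep} processes $K$ along a topological order of $(K,H^+)$, which begins with $d$. It maintains the \emph{frontier} $F$, a list of the horizontal edges with processed tail and unprocessed head. After $d$, $F$ is the list of the edges leaving $d$ in out-order. To process $z\ne d$, check whether the edges entering $z$, which all lie in $F$, are consecutive in $F$. If not, the sweep \emph{fails}. Otherwise record their order in $F$ as the \emph{in-order} at $z$ and replace this block by the edges leaving $z$ in out-order. Two edges that both stay in $F$ keep their relative order, so edges with the same tail always appear in out-order. In Figure~\ref{fig:diamond} the frontiers for the order $b,q,p,a$ are $(bq,bp)$, $(qa,bp)$, $(qa,pa)$ and the empty list.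

The reverse of $\prec$ is an end order for the $\rho_2$-image, and with it all out-orders, frontiers and in-orders are reversed; $u$ is unchanged. We use $\rho_2$ in this sense below.

\begin{lemma}\label{lem:consistent}
Suppose that the sweep succeeds. Let $D_1\ne D_2$ be horizontal paths from $b$ to $a$ in $K$ that share only $b$ and $a$. Then the first edge of $D_1$ precedes the first edge of $D_2$ in the out-order at $b$ if and only if the last edge of $D_1$ precedes the last edge of $D_2$ in the in-order at $a$.
\end{lemma}

\begin{proof}
The two paths have no common edge, since such an edge would be $(b,a)$ and then $D_1=D_2$. From just after $b$ is processed until just before $a$ is processed, the processed vertices of $D_j$ form a proper nonempty prefix, so $F$ contains exactly one edge of each $D_j$. Processing an inner vertex $z$ of $D_1$ replaces a block that contains the edge of $D_1$, but not the edge of $D_2$, whose head is not $z$, by a block that contains the next edge of $D_1$. So the relative order of the two current edges does not change. The same holds for inner vertices of $D_2$, and vertices on neither path do not touch the two edges.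
\end{proof}

The analysis of the sweep will process $K$ by increasing $u$. In the undirected case the values of $u$ need not be polynomially bounded in $n$, so radix sort does not provide that order. The next lemma lets the algorithm use any topological order.

\begin{lemma}\label{lem:independent}
Whether the sweep succeeds, and the in-orders that it records, do not depend on the topological order.
\end{lemma}

\begin{proof}
If two topological orders differ, some vertices $z,z'$ that are consecutive in the first appear in the opposite order in the second. Then they are not adjacent, so exchanging them in the first order gives a topological order with fewer inversions relative to the second. It thus suffices to compare two orders that differ by such an exchange. All topological orders begin with $d$ and end with the sink, so each of $z,z'$ has entering and leaving edges. Suppose that processing $z$ and then $z'$ succeeds. Then $F=X\,\mathrm{in}(z)\,Y$ becomes $X\,\mathrm{out}(z)\,Y$. The block $\mathrm{in}(z')$ is consecutive in this list and disjoint from the nonempty block $\mathrm{out}(z)$, so it lies within $X$ or within $Y$. Hence processing $z'$ and then $z$ succeeds too, with the same in-orders and the same resulting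 frontier. The converse holds with the roles exchanged.
\end{proof}

The invariant of the sweep says that the order of the frontier is justified by start pairs:
\begin{itemize}
\item[(I)] if $(x,w)$ precedes $(y,w')$ in $F$ and $x\ne y$, then $(x,y)\in\mathrm{Start}$.
\end{itemize}
Two things can go wrong: the edges entering a vertex can be separated by a foreign edge, or (I) can break. The next two lemmas turn each event into a solution or a conflict.

\begin{lemma}[Gap]\label{lem:gap}
Let $F$ be a frontier that satisfies \textup{(I)}, and let $u_0$ be such that all tails in $F$ have $u<u_0$ and all heads have $u\ge u_0$. If edges $(x,z)$, $(x',w)$, $(y,z)$ with $w\ne z$ occur in $F$ in this order, then the instance is YES.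
\end{lemma}

\begin{proof}
We have $x\ne y$. If $w\prec z$, then $x'\neq x$, because $x'=x$ would mean that $(x,z)$ precedes $(x,w)$ in the out-order. Then $(x,x')\in\mathrm{Start}$ by (I) and $(z,w)\in\mathrm{End}$, and we splice along the edges $(x,z)$ and $(x',w)$. If $z\prec w$, then $x'\ne y$, because $x'=y$ would mean that $(y,w)$ precedes $(y,z)$ in the out-order. Then $(x',y)\in\mathrm{Start}$ and $(w,z)\in\mathrm{End}$, and we splice along $(x',w)$ and $(y,z)$. In both cases Lemma~\ref{lem:splice} applies with the sink as common descendant and $d$ as common ancestor, and $u(x_i)<u_0\le u(y_j)$ for all $i,j$ excludes both exceptions.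
\end{proof}

\begin{lemma}[Overtaking]\label{lem:overtake}
Let $z,w\in\mathsf E(x')$ with $w\prec z$, $u(z)\le u(w)$ and $\hat s_1\in I(z)$. If $u(z)<u(w)$, the instance is YES. If $u(z)=u(w)$, the instance is YES or $z,w$ is a split conflict at $x'$.
\end{lemma}

\begin{proof}
The edge $\hat s_1\to z$ and any local path $\hat s_2\rightsquigarrow x'$ form a start pair for $(z,x')$, and $(z,w)\in\mathrm{End}$ since $w\prec z$. Apply Lemma~\ref{lem:splice} with $(x_1,x_2)=(z,x')$ and $(y_1,y_2)=(z,w)$; a common descendant of $z,x'$ is $z$, and a common ancestor of $z,w$ is $x'$. Exception (N) is excluded by $u(x')<u(z)$. Exception (S) gives $u(z)=u(w)$ and $\mathsf S(z)\ne\emptyset$, so $\hat t_2\in O(z)$. Then any local path $w\rightsquigarrow\hat t_1$ avoids $z$ by (M2), and with $z\to\hat t_2$ it shows $(w,z)\in\mathrm{End}$.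
\end{proof}

\begin{proposition}\label{prop:sweep}
In a reduced T-free NO-instance the sweep of every horizontal component succeeds, for every end order and every topological order. If $(x,a)$ precedes $(y,a)$ in the in-order at $a$, then $(x,y)\in\mathrm{Start}$.
\end{proposition}

\begin{proof}
The sweep is defined by Lemma~\ref{lem:unique}. By Lemma~\ref{lem:independent} we may process $K$ in an order of nondecreasing $u$, which is topological as $u$ increases along horizontal edges. We show that this sweep succeeds and that (I) holds at all times; applied just before $a$ is processed, (I) gives the last statement. After $d$, (I) holds vacuously, and all other vertices have $u>u(d)$. Let $u_0>u(d)$, let $F_0$ be the frontier before the vertices of level $u=u_0$ are processed, and assume (I) for $F_0$. All edges entering vertices of level $u_0$ lie in $F_0$, and by Lemma~\ref{lem:gap} those entering one such vertex are consecutive in $F_0$. These blocks are disjoint, so each stays consecutive while the others are replaced.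

Let $z$ be of level $u_0$ and assume (I) just before $z$ is processed. The new pairs to be checked consist of an edge leaving $z$ and an edge $g=(x',w)$ that remains in $F$, so $x'\ne z\ne w$. By $\rho_2$, under which (I) is invariant, we may assume that $g$ precedes the block of $z$, and we have to show $(x',z)\in\mathrm{Start}$. As $u(x')\le u_0$, the vertex $z$ lies on no local path to $x'$.
\begin{itemize}
\item If there is $y\in\mathsf W(z)\setminus\{x'\}$, then $g$ precedes $(y,z)$, so $(x',y)\in\mathrm{Start}$; append $z$ to the path ending at $y$.
\item If $\mathsf W(z)=\{x'\}$ and $\hat s_2\in I(z)$, take $\hat s_2\to z$ and any local path $\hat s_1\rightsquigarrow x'$.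
\item If $\mathsf W(z)=\{x'\}$ and $\hat s_2\notin I(z)$, then $\hat s_1\in I(z)$ since $|I(z)|\ge2$. The edge $(x',w)$ precedes $(x',z)$, so $w\prec z$, and $u(w)\ge u_0$ since $w$ is unprocessed. By Lemma~\ref{lem:overtake} the instance is YES or has a split conflict, and both are excluded. So this case does not occur.\qedhere
\end{itemize}
\end{proof}

\section{The crossing form}\label{sec:form}

Call an instance \emph{swept} if it is reduced, every horizontal component of it and of its $\rho_3$-image has a unique source and a unique sink, and sweeps of all these components have succeeded; their in-orders and out-orders are then fixed. At each $z\in C$ this orders the edges of each cardinal kind: $\mathsf W$ and $\mathsf E$ by the in- and out-order of the horizontal component, $\mathsf S$ and $\mathsf N$ by the in- and out-order of the vertical component in the $\rho_3$-image, where an edge of $H^-$ and its reverse in $G_2$ count as one edge. For an edge $e_1$ of $G_1$ and an edge $e_2$ of $G_2$ of the same cardinal kind at $z$, let $\mathrm{cmp}(e_1,e_2)$ be $-1$, $0$ or $1$ according as $e_1$ precedes, equals or follows $e_2$ in this order. Define four sign functions of such pairs $(e_1,e_2)$ at $z$: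
\[
\begin{array}{c|ll|cc}
 & e_1 & e_2 & \text{value }\mathrm{cmp}(e_1,e_2)\text{ if both have kind} & \text{otherwise}\\ \hline
\sigma_z & \text{enters }z & \text{enters }z & \mathsf W & -1\\
\tau_z & \text{leaves }z & \text{leaves }z & \mathsf E & +1\\
\sigma^-_z & \text{enters }z & \text{leaves }z & \mathsf S & -1\\
\tau^-_z & \text{leaves }z & \text{enters }z & \mathsf N & +1
\end{array}
\]
The default values agree with the compass: a nonhorizontal edge of $G_1$ enters from below and leaves upward, and a nonhorizontal edge of $G_2$ enters from above and leaves downward. The symmetry $\rho_3$ exchanges $\sigma$ with $\sigma^-$ and $\tau$ with $\tau^-$. For $s_i$--$t_i$ paths $P_i$ of $G_i$, evaluate the sign functions on the edges of $P_1,P_2$ at each common vertex and put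
\begin{equation}\label{eq:Phi}
\Phi(P_1,P_2)=\sum_{z\in P_1\cap P_2}\Big(\tfrac12(\tau_z-\sigma_z)+\tfrac12(\tau^-_z-\sigma^-_z)-1\Big).
\end{equation}
The first term is the count of Section~\ref{sec:example} and the second is its vertical counterpart. When the paths meet along a horizontal component, the vertical term takes its default value $1$ at every common vertex, and the summand $-1$ cancels it; the same happens with the roles exchanged. The value $\Phi$ is invariant under $\rho_3$, with $P_2$ reversed.

\begin{proposition}\label{prop:Phi}
In a swept instance let $z_1,\dots,z_k$ be the common vertices of $P_1,P_2$ in their order on $P_1$.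
\begin{itemize}
\item[(a)] If $k=0$, then $\Phi(P_1,P_2)=0$.
\item[(b)] If $k\geq2$, then $\Phi=\frac12(\tau_{z_k}-\sigma_{z_1})$ in case \textup{(h)} and $\Phi=\frac12(\tau^-_{z_k}-\sigma^-_{z_1})$ in case \textup{(v)} of Lemma~\ref{lem:shape}. For all $k$, $\Phi(P_1,P_2)\le1$.
\item[(c)] If the instance is T-free and NO, then $\Phi(P_1,P_2)=1$ for all pairs.
\end{itemize}
\end{proposition}

\begin{proof}
Part (a) is an empty sum. (b) For $k=1$ the single summand is at most $1+1-1$. Let $k\ge2$. The symmetry $\rho_3$ turns case (v) into case (h) and keeps the numbering of the $z_i$, so assume case (h). For $i<k$ the segments $P_1[z_i,z_{i+1}]$ and $P_2[z_i,z_{i+1}]$ are horizontal and share only their ends. If they are equal, they consist of one edge, and $\tau_{z_i}=0=\sigma_{z_{i+1}}$. Otherwise $\tau_{z_i}=\sigma_{z_{i+1}}$ by Lemma~\ref{lem:consistent}. So the horizontal terms telescope to $\frac12(\tau_{z_k}-\sigma_{z_1})$. For $i<k$ both paths leave $z_i$ through $\mathsf E$, and both enter $z_k$ through $\mathsf W$. Each of $\sigma^-_{z_i},\tau^-_{z_i}$ involves one entering and one leaving edge, so one of its arguments is horizontal and it takes its default value. Thus $\frac12(\tau^-_{z_i}-\sigma^-_{z_i})-1=0$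 for all $i$.

(c) Now $k\ge1$. We show $\sigma_{z_1}=-1$ and $\tau_{z_k}=1$ whenever $k=1$ or case (h) holds. Applied to the $\rho_3$-image, which is again swept, T-free and NO, this gives $\sigma^-_{z_1}=-1$ and $\tau^-_{z_k}=1$ whenever $k=1$ or case (v) holds, and then $\Phi=1$ follows from (b) and, for $k=1$, from \eqref{eq:Phi}.

The vertex $a=z_1$ is the first common vertex on both paths. If the entering edges are not both of kind $\mathsf W$, then $\sigma_a=-1$ by definition. Otherwise they are $(x,a)$ on $P_1$ and $(y,a)$ on $P_2$, and the paths $P_1[s_1,x]$ and $P_2[s_2,y]$ are disjoint; their traces form a start pair for $(x,y)$. By Corollary~\ref{cor:noconflict}, $(y,x)\notin\mathrm{Start}$, so by Proposition~\ref{prop:sweep} the edge $(y,a)$ does not precede $(x,a)$ in the in-order, and $\sigma_a=-1$. The vertex $b=z_k$ is the last common vertex on both paths. If the leaving edges are not both of kind $\mathsf E$, then $\tau_b=1$. Otherwise they are $(b,p)$ on $P_1$ and $(b,q)$ on $P_2$, and the traces of the disjoint paths $P_1[p,t_1]$, $P_2[q,t_2]$ form an end pair for $(p,q)$. By Corollary~\ref{cor:noconflict}, $(q,p)\notin\mathrm{End}$, so $p\prec q$ is impossible by Lemma~\ref{lem:orders}(b). Hence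 $q\prec p$ and $\tau_b=1$.
\end{proof}

Parts (a) and (b) use only that the sweeps have succeeded, which the algorithm observes; they hold for YES-instances too. This is what makes the final test sound in both directions.

\section{Averaging over all pairs; proof of Theorem~\ref{thm:decide}}\label{sec:algorithm}

An \emph{$s_i$--$t_i$ flow} is a function $f\colon E_i\to\mathbb R$ whose total on the edges entering $x$ equals its total on the edges leaving $x$, for every $x\ne s_i,t_i$. This total is the \emph{throughput} $f(x)$; the throughputs $f(s_i)$ (leaving) and $f(t_i)$ (entering) are both equal to the \emph{value} of $f$. The indicator $\chi_P$ of the edge set of an $s_i$--$t_i$ path is a flow of value $1$. For flows $f$ in $G_1$ and $g$ in $G_2$ of a swept instance put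
\begin{equation}\label{eq:bilinear}
\Phi(f,g)=\sum_{z\in C}\Big(\tfrac12\langle\tau_z\rangle-\tfrac12\langle\sigma_z\rangle+\tfrac12\langle\tau^-_z\rangle-\tfrac12\langle\sigma^-_z\rangle-f(z)g(z)\Big),
\end{equation}
where $\langle\varphi\rangle=\sum\varphi(e_1,e_2)f(e_1)g(e_2)$, summed over all pairs on which the sign function $\varphi$ is defined. This is bilinear, and $\Phi(\chi_{P_1},\chi_{P_2})=\Phi(P_1,P_2)$.

We need a flow in which \emph{every} path takes part with positive weight. The sum of all paths, used in Section~\ref{sec:example}, can have exponentially large values, which do not fit in $O(1)$ words. Any flow that is positive on all edges does the job, because it can be read as the law of a random walk that leaves each vertex along an edge chosen in proportion to the flow.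

\begin{lemma}\label{lem:decompose}
Let $f$ be an $s_i$--$t_i$ flow in $G_i$ of value $\nu$ that is positive on every edge. For an $s_i$--$t_i$ path $P$ let $\mu(P)=\nu\prod_{(x,y)\in P}f(x,y)/f(x)>0$. Then $\sum_P\mu(P)=\nu$ and $\sum_P\mu(P)\chi_P=f$.
\end{lemma}

\begin{proof}
Let $\alpha(x)$ and $\omega(x)$ be the sums of $\prod_{(p,q)}f(p,q)/f(p)$ over all $s_i$--$x$ paths and over all $x$--$t_i$ paths. Then $\alpha(s_i)=1$ and $\alpha(x)=\sum_{(y,x)}\alpha(y)f(y,x)/f(y)$, so $\alpha(x)=f(x)/\nu$ by induction along a topological order. Also $\omega(t_i)=1$ and $\omega(x)=\sum_{(x,y)}\omega(y)f(x,y)/f(x)$, so $\omega\equiv1$ by reverse induction. Hence $\sum_P\mu(P)=\nu\,\omega(s_i)=\nu$ and $\sum_{P\ni(x,y)}\mu(P)=\nu\,\alpha(x)\frac{f(x,y)}{f(x)}\,\omega(y)=f(x,y)$.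
\end{proof}

\begin{lemma}\label{lem:flow}
Let $m_i=|E_i|$. An integral $s_i$--$t_i$ flow $f_i$ of value $m_i$, positive on every edge and with all throughputs at most $m_i$, can be computed in linear time.
\end{lemma}

\begin{proof}
Choose one entering edge at each vertex $\ne s_i$ and one leaving edge at each vertex $\ne t_i$. For each edge $e$, going backward from its tail along chosen entering edges leads to $s_i$, and going forward from its head along chosen leaving edges leads to $t_i$; this gives an $s_i$--$t_i$ path through $e$. Let $f_i$ be the sum of the indicators of these $m_i$ paths. Let $\mathrm{back}(x)$ be the number of edges whose backward route visits $x$, and $\mathrm{fwd}(y)$ the number of edges whose forward route visits $y$. Then $\mathrm{back}(x)$ is the out-degree of $x$ plus the sum of $\mathrm{back}(y)$ over all $y$ whose chosen entering edge is $(x,y)$, and $\mathrm{fwd}(y)$ is the in-degree of $y$ plus the sum of $\mathrm{fwd}(x)$ over all $x$ whose chosen leaving edge is $(x,y)$; they are computed in reverse topological and in topological order. Finally $f_i(x,y)$ equals $1$, plus $\mathrm{back}(y)$ if $(x,y)$ is chosen at $y$, plus $\mathrm{fwd}(x)$ if $(x,y)$ is chosen at $x$.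
\end{proof}

Let $\mu_i$ be the weights of Lemma~\ref{lem:decompose} for $f_i$. By bilinearity and Proposition~\ref{prop:Phi}(b), in a swept instance
\begin{equation}\label{eq:average}
\Phi(f_1,f_2)=\sum_{P_1,P_2}\mu_1(P_1)\mu_2(P_2)\,\Phi(P_1,P_2)\le m_1m_2,
\end{equation}
with equality if and only if $\Phi(P_1,P_2)=1$ for all pairs.

\begin{proof}[Proof of Theorem~\ref{thm:decide}]
The algorithm is as follows.
\begin{enumerate}
\item Build the plane instance, or decide the input (Proposition~\ref{prop:reduction}).
\item Make it reduced (Lemma~\ref{lem:passes}) and T-free (Lemma~\ref{lem:Tfree}).
\item For every horizontal component of the instance and of its $\rho_3$-image: if it has several sources or several sinks, answer YES. Otherwise compute an end order and the out-orders, and sweep along a topological order of $G_1$. If the sweep fails, answer YES.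
\item Compute $f_1,f_2$ and $\Phi(f_1,f_2)$. Answer NO if $\Phi(f_1,f_2)=m_1m_2$ and YES otherwise.
\end{enumerate}

\emph{Correctness.} Steps 1 and 2 preserve the answer. In step 3, a topological order of $G_1$ is topological for $H^+$ and for $H^-$, both subsets of $E_1$, and an answer YES is correct by Lemma~\ref{lem:unique} and Proposition~\ref{prop:sweep}, applied to the instance and to its $\rho_3$-image. In step 4 the instance is swept. If it is NO, then $\Phi=1$ on all pairs by Proposition~\ref{prop:Phi}(c), so equality holds in \eqref{eq:average}. If equality holds, all pairs have $\Phi=1$, so no pair is disjoint by Proposition~\ref{prop:Phi}(a).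

\emph{Time.} Steps 1 and 2 take linear time and keep the size $O(m+n)$. The end orders are built as in the proof of Lemma~\ref{lem:orders}, with one comparison and one insertion per vertex in the order-maintenance structure. Traversing the lists gives ranks, and sorting the edges by tail and rank of the head gives the out-orders. With $F$ as a doubly linked list, processing $z$ takes time proportional to its degree: mark the edges entering $z$, extend from one of them to the left and to the right over marked edges, and compare the number of edges found with the number of marked edges.

To evaluate $\langle\sigma_z\rangle$, let $e^1,\dots,e^r$ be the edges of kind $\mathsf W$ at $z$ in in-order, $a_j=f_1(e^j)$ and $b_j=f_2(e^j)$. As $\sigma_z+1$ vanishes on all other pairs and equals $2,1,0$ on $(e^j,e^l)$ for $l<j$, $l=j$, $l>j$,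
\begin{equation}\label{eq:prefix}
\langle\sigma_z\rangle=-f_1(z)f_2(z)+\sum_{j=1}^r a_j\Big(b_j+2\sum_{l<j}b_l\Big),
\end{equation}
which takes one pass with prefix sums. For $\langle\tau_z\rangle$ use that $\tau_z-1$ vanishes outside the pairs of kind $\mathsf E$; the sums $\langle\sigma^-_z\rangle,\langle\tau^-_z\rangle$ are the same computations in the $\rho_3$-image. We compute the integer $2\Phi$. Each $\langle\varphi\rangle$ has absolute value at most $f_1(z)f_2(z)\le m_1m_2$, so all numbers are $O(nm_1m_2)$ and fit in $O(1)$ words. All steps are deterministic, and the total time is $O(m+n)$.
\end{proof}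

\section{Finding the paths in a DAG; proof of Theorem~\ref{thm:search}}\label{sec:search}

Each answer YES of the algorithm rests on a proof that a solution exists, and we now make these proofs effective. The special cases in Proposition~\ref{prop:reduction} are reachability questions and return paths directly. So consider the plane instance of a DAG. Two features help.
\begin{itemize}
\item \emph{There are no vertical edges.} The kinds $\mathsf N,\mathsf S$ are empty everywhere, and by Lemma~\ref{lem:contract}(a) this persists under $\mathsf W$- and $\mathsf E$-contractions. Then $\delta_{\mathsf N}=\delta_{\mathsf S}=2$, so there are no $\mathsf N$- or $\mathsf S$-contractions; there are no T-vertices, since each of them has $\mathsf N$ or $\mathsf S$ nonempty; vertical components are singletons, whose sweeps succeed trivially; and the exceptions in Lemma~\ref{lem:splice} never occur.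
\item \emph{The coordinate $u$ is injective with values in $\{1,\dots,n\}$,} also after contractions, which restrict $\pi$. So $C$ can be sorted by $u$ in linear time.
\end{itemize}

\emph{Lifting through contractions.} In the $\mathsf W$-pass, call the set of vertices with a common root a class, and store for each new edge $(r,q)$ an original edge $(p,q)$ with $\mathrm{root}(p)=r$. If $p\ne r$, then $p$ was contracted, so all elements of the original set $\mathsf W(p)$ lie in the class of $r$; following such predecessors leads back to $r$, the only uncontracted vertex of the class, along horizontal edges, which belong to both graphs. Replacing each edge $(r,q)$ of a path by $r\rightsquigarrow p\to q$ gives a path of the original graph that meets only the classes whose roots lie on the given path. So disjoint paths lift to disjoint paths, in linear time. The $\mathsf E$-pass is the $\rho_1$-image. It remains to find a solution of the reduced instance.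

\emph{Preparation.} Compute a start order and an end order for every horizontal component, storing for each vertex the two neighbors between which it lies. As in the proof of Lemma~\ref{lem:orders}, they yield in linear time explicit local paths from $\hat s_j$ and to $\hat t_j$ for any vertex, an explicit start pair for $(x,y)$ if $x<y$, and an explicit end pair for $(y,x)$ if $x\prec y$. A realization is obtained by following arbitrary entering or leaving edges in $G_i$. So a splice of explicit pairs is computed in linear time.

\emph{(1) Explicit conflicts.} Let $x,y$ be a merge conflict at $a$ with explicit start pairs for $(x,y)$ and $(y,x)$, and $u(x)<u(y)$. The end order gives an end pair for $(a,y)$ or $(y,a)$, and the splice in Step 1 of the proof of Proposition~\ref{prop:conflict} is a solution. A split conflict with explicit end pairs is the $\rho_1$-image, with the start order in place of the end order.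

\emph{(2) Several sources or sinks.} Let $K$ have several sources. In topological order, label each source by itself and each other vertex by the common label of its in-neighbors in $K$, as long as these labels agree. If they always agreed, adjacent vertices would have equal labels and $K$ would have one source. So there is a first vertex $a$ with in-neighbors $x,y$ of different labels $d\ne d'$. All ancestors of $x$ have label $d$ and all ancestors of $y$ have label $d'$, so following arbitrary elements of $\mathsf W(\cdot)$ backward gives disjoint paths $d\rightsquigarrow x$ and $d'\rightsquigarrow y$. They can be attached to $\hat s_1,\hat s_2$ in both ways, and (1) applies. Several sinks are handled by $\rho_1$.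

\emph{(3) The sweep.} Sweep each component in order of increasing $u$. In a YES-instance (I) may break without the sweep failing, so at each $z\ne d$ we add a test to the test for consecutiveness: if $\mathsf W(z)=\{x'\}$, then $(x',z)$ must be the first edge of $F$ with tail $x'$ in case $\hat s_2\notin I(z)$, and the last edge of $F$ with tail $x'$ in case $\hat s_1\notin I(z)$. With a linked list, for each vertex, of its leaving edges with unprocessed head, kept in out-order, this costs $O(1)$.

\emph{Backtracing.} Suppose that all tests so far have passed, and that in some frontier so far an edge $(x,w)$ preceded an edge with tail $y\ne x$. We find a start pair for $(x,y)$ in $O(|K|)$ steps, by induction on $\max(u(x),u(y))$. By $\rho_2$ let $u(x)<u(y)$. Then $y\ne d$, the edge $(x,w)$ was in the frontier just before $y$ was processed, $w\neq y$, and it preceded the block of edges entering $y$. If there is $y'\in\mathsf W(y)\setminus\{x\}$, then $(x,w)$ preceded $(y',y)$, and $\max(u(x),u(y'))<u(y)$. A start pair for $(x,y')$ has all its vertices in $K$ at $u<u(y)$, so appending $y$ keeps the paths disjoint. If $\mathsf W(y)=\{x\}$, then $(x,y)$ was not the first edge with tail $x$, so the test passed at $y$ gives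 $\hat s_2\in I(y)$; take $\hat s_2\to y$ and any local path $\hat s_1\rightsquigarrow x$. The procedure looks only at $u$ and at the sets $I(\cdot)$, with $O(1)$ time per step. In particular (I) holds, with explicit pairs.

\emph{Failing tests.} Let the first failure occur at $z$. All tails in $F$ have $u<u(z)$ and all heads have $u\ge u(z)$. If the edges entering $z$ are not consecutive, a scan of $F$ finds three edges as in Lemma~\ref{lem:gap}, and its proof, with the start pair from backtracing and the end pair from the end order, gives a solution. If the added test fails with $\hat s_2\notin I(z)$, then $\hat s_1\in I(z)$ and some $(x',w)$ precedes $(x',z)$ in $F$, so $w\prec z$ and $u(w)>u(z)$; the splice in the proof of Lemma~\ref{lem:overtake} is a solution. The case $\hat s_1\notin I(z)$ is the $\rho_2$-image.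

\emph{(4) All tests pass.} The instance is swept. If $\Phi(f_1,f_2)=m_1m_2$, there is no solution. Otherwise $\Phi(f_1,f_2)<m_1m_2$, and we look for a pair with $\Phi<1$ by fixing one path at a time. Since $\sigma^-\equiv-1$ and $\tau^-\equiv1$, the last three terms in \eqref{eq:bilinear} cancel, and $2\Phi(f_1,\chi_{P_2})$ is the sum over the edges $e'=(y,z)$ of $P_2$ of the costs
\[
c(e')=\sum_{e\text{ leaving }y}\tau_y(e,e')f_1(e)-\sum_{e\text{ entering }z}\sigma_z(e,e')f_1(e),
\]
where $e$ ranges over $E_1$ and a sum is omitted if its vertex is not in $C$. All costs are computed in linear time by prefix sums as in \eqref{eq:prefix}. Let $P_2$ be an $s_2$--$t_2$ path of minimum cost in the acyclic digraph $G_2$. As $\sum_P\mu_2(P)\Phi(f_1,\chi_P)=\Phi(f_1,f_2)<m_1m_2$ and $\sum_P\mu_2(P)=m_2$, we get $\Phi(f_1,\chi_{P_2})<m_1$. In the same way, with $\chi_{P_2}$ in place of $f_1$ and the roles of the graphs exchanged, let $P_1$ minimize $\Phi(\cdot,P_2)$; since $\sum_P\mu_1(P)\Phi(P,P_2)<m_1=\sum_P\mu_1(P)$, we get $\Phi(P_1,P_2)<1$.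

If $P_1$ and $P_2$ are disjoint, we are done. Otherwise let $a=z_1$ and $b=z_k$ be the first and the last common vertex. Case (v) of Lemma~\ref{lem:shape} cannot occur, so $\Phi(P_1,P_2)=\frac12(\tau_b-\sigma_a)$, by Proposition~\ref{prop:Phi}(b) for $k\geq2$ and by \eqref{eq:Phi} for $k=1$. Neither sign is $0$, because a common edge entering $a$ or leaving $b$ would give an earlier or a later common vertex. So $\sigma_a=1$ or $\tau_b=-1$.

If $\sigma_a=1$, the paths enter $a$ by horizontal edges $(x,a)$ on $P_1$ and $(y,a)$ on $P_2$, and $(y,a)$ preceded $(x,a)$ in the frontier. The traces of $P_1[s_1,x]$ and $P_2[s_2,y]$ form a start pair for $(x,y)$, backtracing gives one for $(y,x)$, and (1) applies. If $\tau_b=-1$, the paths leave $b$ by horizontal edges $(b,p)$ on $P_1$ and $(b,q)$ on $P_2$ with $p\prec q$. The traces of $P_1[p,t_1]$ and $P_2[q,t_2]$ form an end pair for $(p,q)$, the end order gives one for $(q,p)$, and (1) applies.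

The sweeps take linear time in total, and each construction of paths is carried out a bounded number of times, in linear time each. This proves Theorem~\ref{thm:search}. \qed

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Parameterized Relaxations for Circuits and Graphs},
\texttt{https://www.shyanakmal.com/publications/naysh\_PhD-thesis.pdf}.

\bibitem{DS}
Dietz and Sleator, STOC 1987.

\end{thebibliography}
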